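\title{Iterated Aluthge transforms need not converge in a $\mathrm{II}_1$ factor}

\begin{abstract}
The iterated Aluthge transforms of a complex matrix converge. We show that the corresponding statement for the norm $\|x\|_2=\tau(x^*x)^{1/2}$ fails in every $\mathrm{II}_1$ factor: for each $t>0$ there is an invertible $T$ with $\|T\|=\|T^{-1}\|=e^t$ whose iterates are not $\|\cdot\|_2$-Cauchy, and one $T$ serves for all the transforms $|T|^\lambda U|T|^{1-\lambda}$, $0<\lambda<1$. As a consequence, a finite von Neumann algebra with a faithful normal tracial state has $\|\cdot\|_2$-convergent iterates for all its elements exactly when it is of type I. The example is a block weighted shift over an odometer with weights in $SL_2(\mathbb R)$. For such a shift the iteration becomes an iterated weighted geometric mean of positive $2\times2$ matrices, and a rare defect in the weights sends out a pulse that interchanges the singular directions of the weights on a fixed fraction of all sites. This is repeated on infinitely many scales.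
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $T$ be a bounded operator on a Hilbert space, with polar decomposition $T=U|T|$, where $|T|=(T^*T)^{1/2}$ and $U$ is the partial isometry with the same kernel as $T$. The \emph{Aluthge transform} of $T$ is
\[
\Delta(T)=|T|^{1/2}\,U\,|T|^{1/2},
\]
and its iterates are $\Delta^0(T)=T$, $\Delta^n(T)=\Delta(\Delta^{n-1}(T))$. If $T$ lies in a von Neumann algebra, then so do $U$, $|T|^{1/2}$ and all $\Delta^n(T)$.

The definition gives $\|\Delta(T)\|\le\|T\|$. For invertible $T$ we have $\Delta(T)=|T|^{1/2}T|T|^{-1/2}$, which is similar to $T$, and $\Delta(T)=T$ holds exactly when the unitary $U$ commutes with $|T|^{1/2}$, that is, when $T$ is normal. So the iteration moves inside a similarity orbit, does not increase the norm, and rests only at normal operators. One expects it to converge to a normal operator with the spectrum of $T$. The following is known; $\rho$ is the spectral radius.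
\begin{enumerate}
\item[(a)] (Yamazaki) For every bounded operator $T$ on a Hilbert space, $\|\Delta^n(T)\|\to\rho(T)$.
\item[(b)] (Ando; Jung--Ko--Pearcy) If $T$ is an $r\times r$ complex matrix, every limit point of $\{\Delta^n(T)\}$ is normal and has the spectrum of $T$, with the same algebraic multiplicities.
\item[(c)] (The Jung--Ko--Pearcy conjecture, now proved for matrices) For every $r\times r$ complex matrix $T$ the sequence $\{\Delta^n(T)\}$ converges.
\item[(d)] (Yanahida) There is a weighted shift on $\ell^2(\mathbb N)$ whose iterates do not converge, even in the weak operator topology. It does not lie in a $\mathrm{II}_1$ factor.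
\end{enumerate}

Between (c) and (d) lie the $\mathrm{II}_1$ factors: the infinite-dimensional von Neumann algebras $\mathcal M$ with trivial center and a faithful normal tracial state $\tau$. The survey \cite{survey} reports that the conjecture remains open for $\mathrm{II}_1$ factors, without naming a topology. We take the strong operator topology of the standard representation on $L^2(\mathcal M,\tau)$. On bounded sequences it is given by the norm $\|x\|_2=\tau(x^*x)^{1/2}$, because $\|x\|_2$ is the norm of $x$ applied to the vector $1$, and $\|xy\|_2\le\|x\|_2\|y\|$ for the dense set of vectors $y\in\mathcal M$. The problem is thus the following.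

\begin{quote}
Does $\{\Delta^n(T)\}$ converge with respect to $\|\cdot\|_2$ for every $\mathrm{II}_1$ factor $\mathcal M$ and every $T\in\mathcal M$?
\end{quote}

There are reasons to guess yes. For bounded measurable fields of matrices, (c) and dominated convergence give $\|\cdot\|_2$-convergence (Section~\ref{sec:compl}). Weighted shifts over a measure-preserving transformation with commuting positive weights, the tracial relatives of scalar weighted shifts, also have convergent iterates (Section~\ref{sub:comm}). Nevertheless the answer is no, in every $\mathrm{II}_1$ factor. For $\lambda\in(0,1)$ and invertible $T=U|T|$ put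
\[
\Delta_\lambda(T)=|T|^\lambda U|T|^{1-\lambda},
\]
which is again invertible, and $\Delta=\Delta_{1/2}$.

\begin{theorem}\label{thm:main}
Let $\mathcal M$ be any $\mathrm{II}_1$ factor and $t>0$. There is an invertible $T\in\mathcal M$ with $\|T\|=\|T^{-1}\|=e^t$ such that for every $\lambda\in(0,1)$ and every $m\ge0$
\[
\limsup_{n\to\infty}\|\Delta_\lambda^n(T)-\Delta_\lambda^m(T)\|_2\ \ge\ \sqrt{\lambda/60}\,\sinh(t/2)>0 .
\]
In particular $\{\Delta^n(T)\}$ is not $\|\cdot\|_2$-Cauchy, so it does not converge. Moreover $T$ is within $e^t-1$ of a unitary in operator norm.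
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(i)] Let $\mathcal N$ be a finite von Neumann algebra with a faithful normal tracial state. Then $\{\Delta^n(T)\}$ converges in $\|\cdot\|_2$ for all $T\in\mathcal N$ if and only if $\mathcal N$ is of type~I.
\item[(ii)] In a $\mathrm{II}_1$ factor $\mathcal M$, for each $T_0\ne0$ and $\varepsilon>0$ there is $T\in\mathcal M$ with $\|T\|\le\|T_0\|$ and $\|T-T_0\|_2<\varepsilon$ for which $\{\Delta^n(T)\}$ does not converge in $\|\cdot\|_2$.
\end{enumerate}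
\end{theorem}

We make no claim about the weak operator topology. Of the facts (a)--(d), only (c) is used below, and only for the ``if'' part of Theorem~\ref{thm:compl}(i).

Section~\ref{sec:shifts} reduces the Aluthge iteration of a block weighted shift to an iteration on sequences of $2\times2$ matrices and shows the mechanism of the example in a case that can be computed exactly. Sections~\ref{sec:means} and~\ref{sec:angles} supply two tools, a contraction estimate for geometric means and a bookkeeping for rotation angles, and Section~\ref{sec:flip} combines them in the flip lemma, the core of the proof. The operator is built in Section~\ref{sec:constr}, and the theorems are proved in Sections~\ref{sec:main} and~\ref{sec:compl}.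

\section{Block weighted shifts and the flip}\label{sec:shifts}

\subsection{Conventions for $2\times2$ matrices}
Fix $t>0$. ``Positive'' means positive definite. On $M_2(\mathbb C)$, $\|X\|$ is the operator norm and $\|X\|_2^2=\frac12\operatorname{tr}X^*X$, so $\|X\|_2\le\|X\|$. A matrix $X\in SL_2(\mathbb R)$ has polar decomposition $X=V|X|$ with $V\in SO(2)$ and $|X|$ real, positive, of determinant $1$. Its singular values are $\|X\|^{\pm1}$, so $\|X^{-1}\|=\|X\|\ge1$, and $|X|^c\in SL_2(\mathbb R)$ has norm $\|X\|^{|c|}$ for real $c$. Let $R_\phi$ be the rotation by $\phi$, and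
\[
S=R_{\pi/2}=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad D^c=\begin{pmatrix}e^{ct}&0\\0&e^{-ct}\end{pmatrix}\ (c\in\mathbb R),\qquad D=D^1 .
\]
Then $S^{-1}=S^*=-S$ and $SD^cS^{-1}=S^{-1}D^cS=D^{-c}$. We call $S^{-1}XS$ the \emph{flip} of $X$; it has the singular values of $X$, with the singular directions turned by a right angle. The distance from a matrix to its flip depends only on the norm.

\begin{lemma}\label{lem:size}
For $X\in SL_2(\mathbb R)$, $\ \|S^{-1}XS-X\|_2=2\sinh(\log\|X\|)$.
\end{lemma}

\begin{proof}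
Write $X=\alpha+\beta S+Y$ with $\alpha,\beta\in\mathbb R$ and $Y=\begin{pmatrix}p&q\\q&-p\end{pmatrix}$, and put $\upsilon=(p^2+q^2)^{1/2}=\|Y\|_2$. Since $SY=-YS$, we get $S^{-1}XS-X=-2Y$, of norm $2\upsilon$. The matrices $1,S,Y$ are orthogonal for the trace inner product, so $\|X\|_2^2=\alpha^2+\beta^2+\upsilon^2$, while $1=\det X=(\alpha^2-p^2)-(q^2-\beta^2)=\alpha^2+\beta^2-\upsilon^2$. Hence $2\upsilon^2=\|X\|_2^2-1$. Finally $\|X\|_2^2=\frac12(\|X\|^2+\|X\|^{-2})=\cosh(2\log\|X\|)=1+2\sinh^2(\log\|X\|)$.
\end{proof}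

\subsection{The crossed product}\label{sub:cross}
Let $\sigma$ be an invertible measure-preserving transformation of a probability space $(\Omega,\mu)$. On $\mathcal H=L^2(\Omega\times\mathbb Z;\mathbb C^2)$ define a unitary $u$, and let $F\in L^\infty(\Omega;M_2(\mathbb C))$ act, by
\[
(u\xi)(\omega,j)=\xi(\omega,j-1),\qquad (F\xi)(\omega,j)=F(\sigma^j\omega)\,\xi(\omega,j).
\]
Then $u^*Fu=F\circ\sigma$, and the operator norm of $F$ is the essential supremum of $\|F(\omega)\|$. The von Neumann algebra $\mathcal R_\sigma$ generated by $u$ and the $F$ is $(L^\infty(\Omega)\rtimes_\sigma\mathbb Z)\otimes M_2(\mathbb C)$. Let $v_1,v_2\in\mathcal H$ be the functions that vanish for $j\neq0$ and equal the basis vectors of $\mathbb C^2$ for $j=0$, and put $\tau(x)=\frac12\sum_i\langle xv_i,v_i\rangle$, a normal state. Then $\tau(u^nF)=0$ for $n\ne0$ and $\tau(F)=\int\frac12\operatorname{tr}F\,d\mu$. From $u^nFu^mG=u^{n+m}(F\circ\sigma^m)G$ and the invariance of $\mu$ one gets $\tau(xy)=\tau(yx)$ for $x=u^nF$, $y=u^mG$, hence for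 all $x,y\in\mathcal R_\sigma$ by weak continuity in each variable. The operators $\xi(\omega,j)\mapsto g(\omega)\xi(\omega,j)$ ($g\in L^\infty(\Omega)$ scalar) and $\xi(\omega,j)\mapsto\xi(\sigma\omega,j-1)$ commute with $\mathcal R_\sigma$, and their products, with the inverse of the second, applied to $v_1,v_2$ span a dense subspace. Therefore $\tau$ is faithful, and a bounded $\|\cdot\|_2$-convergent sequence in $\mathcal R_\sigma$ converges strongly. We shall use
\begin{equation}\label{eq:norm2}
\|uF\|_2^2=\int_\Omega\|F(\omega)\|_2^2\,d\mu(\omega).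
\end{equation}

\subsection{The iteration on weights}
Let $A:\Omega\to SL_2(\mathbb R)$ be measurable with $\|A\|\le e^t$, and $T=uA$. Since $(T\xi)(\omega,j+1)=A(\sigma^j\omega)\xi(\omega,j)$, this is a field of weighted shifts on $\ell^2(\mathbb Z;\mathbb C^2)$ with matrix weights $A(\sigma^j\omega)$. If $A=V|A|$ pointwise, then $T^*T=A^*A$, so $T=(uV)|A|$ is the polar decomposition, and for $\lambda\in(0,1)$
\[
\Delta_\lambda(T)=|A|^\lambda\,uV|A|^{1-\lambda}=u\cdot|A\circ\sigma|^\lambda\,V|A|^{1-\lambda}.
\]
The transform is again a block shift, and its weight at a site is computed from the weights at that site and the next. Accordingly, for a sequence $a=(a_j)_{j\in\mathbb Z}$ in $SL_2(\mathbb R)$ we put $a^{(0)}=a$ and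
\begin{equation}\label{eq:iter}
a_j^{(n+1)}=|a_{j+1}^{(n)}|^{\lambda}\;a_j^{(n)}\;|a_j^{(n)}|^{-\lambda}.
\end{equation}
We call $j$ the site and $n$ the time. By induction,
\begin{equation}\label{eq:shift}
\Delta_\lambda^n(uA)=uA^{(n)},\qquad A^{(n)}(\omega)=a_0^{(n)}\ \text{ for the sequence } a_j=A(\sigma^j\omega).
\end{equation}

\begin{lemma}\label{lem:basic}
Let $a$ be a sequence in $SL_2(\mathbb R)$ with $\|a_j\|\le e^t$ for all $j$.
\begin{enumerate}
\item[(i)] $a_j^{(n)}\in SL_2(\mathbb R)$ and $\|a_j^{(n)}\|\le e^t$.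
\item[(ii)] (Locality) $a_j^{(n)}$ depends only on $a_j,\dots,a_{j+n}$.
\item[(iii)] (Gauge covariance) If $O_j\in SO(2)$ and $\tilde a_j=O_{j+1}a_jO_j^{-1}$ for all $j$, then $\tilde a_j^{(n)}=O_{j+1}a_j^{(n)}O_j^{-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
It suffices to treat one step. If $a_j=V|a_j|$, then $a_j^{(1)}=|a_{j+1}|^\lambda V|a_j|^{1-\lambda}$ has determinant $1$ and norm at most $e^{\lambda t}e^{(1-\lambda)t}$; this gives (i), and (ii) is read off from \eqref{eq:iter}. For (iii), $|\tilde a_j|=O_j|a_j|O_j^{-1}$, and the inner rotations cancel in \eqref{eq:iter}.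
\end{proof}

\subsection{Commuting weights}\label{sub:comm}
Let $\xi_n$ be a sum of $n$ independent Bernoulli variables with mean $\lambda$, so that $\xi_n$ is binomial with parameters $n,\lambda$. If $a_j=D^{f_j}$ with real $f_j$, then \eqref{eq:iter} reads $f_j^{(n+1)}=(1-\lambda)f_j^{(n)}+\lambda f_{j+1}^{(n)}$, and therefore
\begin{equation}\label{eq:comm}
a_j^{(n)}=D^{\,\mathbb E f_{j+\xi_n}} .
\end{equation}
The iteration averages the exponent along a random walk that starts at $j$ and drifts to the right at speed $\lambda$. For $T=uD^f$ with measurable $f:\Omega\to[-1,1]$ this says $\Delta_\lambda^n(T)=uD^{f_n}$ with $f_n=(1-\lambda+\lambda K)^nf$, where $Kg=g\circ\sigma$ is unitary on $L^2(\Omega)$. Since $|1-\lambda+\lambda z|<1$ for $|z|=1$, $z\ne1$, the spectral theorem shows that $f_n$ converges in $L^2$ to the projection of $f$ onto the $\sigma$-invariant functions. As $c\mapsto D^c$ is Lipschitz on $[-1,1]$, the iterates converge in $\|\cdot\|_2$. So positive commuting weights give no counterexample, and the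 rotation parts of the weights must play a role.

\subsection{One tip}\label{sub:tip}
The constant sequence $a_j=D$ is fixed by \eqref{eq:iter}. We change one weight, without changing its norm: a \emph{tip} is the letter $DS$.

\begin{example}\label{ex:tip}
Let $a'_0=DS$ and $a'_j=D$ for $j\ne0$. Take $O_j=S$ for $j\le0$ and $O_j=1$ for $j\ge1$. Then $\tilde a_j=O_{j+1}a'_jO_j^{-1}$ equals $SDS^{-1}=D^{-1}$ for $j<0$ and $D$ for $j\ge0$. These weights commute, so \eqref{eq:comm} and Lemma~\ref{lem:basic}(iii) give, for $j\le-1$,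
\[
a'^{(n)}_j=S^{-1}\tilde a_j^{(n)}S=D^{\,1-2\mathbb P(\xi_n\ge|j|)} .
\]
At $j=-1$ the exponent is $2(1-\lambda)^n-1$; for $\lambda=\frac12$ the weight runs through $D,\,1,\,D^{-1/2},\,D^{-3/4},\dots$ and tends to $D^{-1}$. In general the weight at site $j$ stays near $D$ while $\lambda n$ is well below $|j|$, and it is near the flip $D^{-1}=S^{-1}DS$ once $\lambda n$ is well above $|j|$; ``well'' refers to the fluctuation $\sqrt n$ of $\xi_n$.
\end{example}

So the tip emits a pulse that travels left at speed $\lambda$ and leaves flipped weights behind. This is the source of non-convergence: defects at spacing of order $N$ have density of order $1/N$ and are almost invisible to $\|\cdot\|_2$ at time $0$, but at time of order $N$ they have moved the weights by about $2\sinh t$ on a fraction of the sites that does not depend on $N$. One wants to insert such defects at scales $N_1\ll N_2\ll\cdots$, each becoming active long after the previous ones. The naive way to do so fails.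

\begin{example}\label{ex:periodic}
Let $a'_j=DS$ if $j$ is a multiple of $L$ and $a'_j=D$ otherwise. With $O_j=S^{-q}$ for $qL<j\le(q+1)L$ we get $\tilde a_j=D^{(-1)^q}$ for $qL\le j<(q+1)L$. The exponent has period $2L$ and mean $0$, so by Section~\ref{sub:comm} (with $\Omega=\mathbb Z/2L\mathbb Z$) $\tilde a_j^{(n)}\to1$, and the weights $a'^{(n)}_j$ tend to rotations. By Lemma~\ref{lem:size} there is then nothing left for a second scale to flip. The collapse is visible in the period product $D^{L}S$, whose square is $-1$ and whose spectral radius is $1$.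
\end{example}

Three difficulties remain, and they shape the proof.
\begin{enumerate}
\item[1.] \emph{The exponent must survive.} The spectral radius of the period product bounds the norms of the iterated weights from below at all times (Lemma~\ref{lem:lyap}). We keep it large by inserting a rotation $R_\psi$ shortly after the tip. For instance $D^NSD^N=S$ has norm $1$, but the $(1,1)$ entry shows $\|D^NR_{\pi/4}SD^N\|\ge e^{2Nt}/\sqrt2$.
\item[2.] \emph{The iterates are no longer computable.} The rotation $R_\psi$ sends out its own disturbance, and at later scales the background is the sequence of the previous scale. We avoid computing anything by building each period from two halves that are identical, $R_\psi$ included, except that only one has a tip. If the weights at corresponding sites are equal to $X$ at an early time and are flips of each other at a later time, then they cannot both have stayed near $X$, by Lemma~\ref{lem:size}. The angle $\psi$ must now preserve the norm in both halves: $\psi=-\pi/2$ would cancel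 the tip but act as a tip in the other half, while $\psi=\pi/4$ also gives $\|D^NR_{\pi/4}D^{N'}\|\ge e^{(N+N')t}/\sqrt2$.
\item[3.] \emph{The flip must persist on an arbitrary background.} This is Lemma~\ref{lem:flip}. It only needs a window of letters $D$ around the tip that is wide compared with $\sqrt N$, and such a window can still be short compared with $N$.
\end{enumerate}

\section{The iteration as an iterated geometric mean}\label{sec:means}

Formula \eqref{eq:comm} survives for non-commuting weights as an inequality. To see this we pass from the weights to their partial products and use a metric in which the geometric mean is jointly contractive.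

\subsection{Thompson metric and weighted geometric mean}
For positive matrices $P,Q$ let
\[
d(P,Q)=\min\{r\ge0:\ e^{-r}Q\le P\le e^rQ\}.
\]
This is a metric (the Thompson metric), and $d(P,1)=\log\max(\|P\|,\|P^{-1}\|)$. It is invariant under congruences $P\mapsto G^*PG$ with $G$ invertible, since these preserve the order. The weighted geometric mean is
\[
P\#_\lambda Q=P^{1/2}(P^{-1/2}QP^{-1/2})^\lambda P^{1/2}=P(P^{-1}Q)^\lambda ,
\]
where $P^{-1}Q$ is diagonalizable with positive eigenvalues and its power is taken eigenvalue by eigenvalue. The second form gives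
\[
(G^*PG)\#_\lambda(G^*QG)=G^*PG\cdot G^{-1}(P^{-1}Q)^\lambda G=G^*(P\#_\lambda Q)G
\]
and $Q\#_{1-\lambda}P=Q(P^{-1}Q)^{\lambda-1}=P\#_\lambda Q$. The L\"owner--Heinz theorem ($0<X\le Y$ implies $X^\lambda\le Y^\lambda$ for $0\le\lambda\le1$) and the first form show that $P\#_\lambda Q$ is monotone in $Q$, hence by the symmetry also in $P$. Moreover $(\alpha P)\#_\lambda(\beta Q)=\alpha^{1-\lambda}\beta^\lambda\,P\#_\lambda Q$ for $\alpha,\beta>0$. So $P\le e^rP'$ and $Q\le e^sQ'$ imply $P\#_\lambda Q\le e^{(1-\lambda)r+\lambda s}P'\#_\lambda Q'$, and exchanging the roles we obtain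
\begin{equation}\label{eq:contr}
d(P\#_\lambda Q,\,P'\#_\lambda Q')\le(1-\lambda)\,d(P,P')+\lambda\,d(Q,Q').
\end{equation}
For a sequence $(b_m)_{m\in\mathbb Z}$ of positive matrices define its \emph{iterated means} by $Q_0(j)=b_j$ and $Q_{n+1}(j)=Q_n(j)\#_\lambda Q_n(j+1)$. If $Q'$ are the iterated means of $(b'_m)$, then \eqref{eq:contr} and induction on $n$ give
\begin{equation}\label{eq:walk}
d\bigl(Q_n(j),Q'_n(j)\bigr)\le\mathbb E\,d\bigl(b_{j+\xi_n},b'_{j+\xi_n}\bigr).
\end{equation}
Thus $Q_n(j)$ depends, up to a small error, only on the $b_m$ with $m$ in the typical range $j+\lambda n\pm O(\sqrt n)$ of the walk. Since $D^p\#_\lambda D^q=D^{(1-\lambda)p+\lambda q}$, the iterated means of $(D^{2f_m})_m$ are $D^{2\mathbb Ef_{j+\xi_n}}$.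

\subsection{Frames}
Let $a$ be a sequence in $SL_2(\mathbb R)$ with $\|a_j\|\le e^t$. Define $B_j$ for $j\in\mathbb Z$ by $B_0=1$, $B_{j+1}=a_jB_j$; thus $B_m=a_{m-1}\cdots a_0$ for $m>0$ and $B_m=a_m^{-1}\cdots a_{-1}^{-1}$ for $m<0$. Put $b_m=B_m^*B_m$; from $\|B_m^{\pm1}\|\le e^{t|m|}$ we get $d(b_m,1)\le2t|m|$. The \emph{frames} of $a$ are
\[
G_0(j)=B_j,\qquad G_{n+1}(j)=|a_j^{(n)}|^\lambda\,G_n(j).
\]

\begin{lemma}\label{lem:frames}
We have $a_j^{(n)}=G_n(j+1)G_n(j)^{-1}$, and the matrices $Q_n(j)=G_n(j)^*G_n(j)$ are the iterated means of $(b_m)$.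
\end{lemma}

\begin{proof}
The first formula holds for $n=0$, and it passes from $n$ to $n+1$ because $G_{n+1}(j+1)G_{n+1}(j)^{-1}=|a_{j+1}^{(n)}|^\lambda\,G_n(j+1)G_n(j)^{-1}|a_j^{(n)}|^{-\lambda}$. With $G=G_n(j)$ it gives $G^*|a_j^{(n)}|^2G=Q_n(j+1)$, so by congruence invariance
\[
Q_{n+1}(j)=G^*|a_j^{(n)}|^{2\lambda}G=G^*\bigl(1\#_\lambda|a_j^{(n)}|^2\bigr)G=Q_n(j)\#_\lambda Q_n(j+1).\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:lyap}
If $a$ is $L$-periodic with period product $M=a_{L-1}\cdots a_0$, then for all $n$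
\[
\prod_{j=0}^{L-1}\|a_j^{(n)}\|\ge\rho(M).
\]
\end{lemma}

\begin{proof}
The matrix $C(j)=G_n(j)B_j^{-1}=|a_j^{(n-1)}|^\lambda\cdots|a_j^{(0)}|^\lambda$ is $L$-periodic in $j$. Hence $a^{(n)}_{L-1}\cdots a^{(n)}_0=G_n(L)G_n(0)^{-1}=C(0)MC(0)^{-1}$ has spectral radius $\rho(M)$.
\end{proof}

\section{Tracking rotation angles}\label{sec:angles}

The matrix $G^*G$ determines $G$ only up to a rotation on the left. So \eqref{eq:walk} can show that the weights of two sequences agree up to unknown rotations $O_{j+1}$, $O_j^{-1}$, but a flip is itself of this form. We must therefore control these rotations as well. This is possible because frames evolve by multiplication with \emph{positive} matrices, which leaves almost no room for a relative rotation of two frames that stay close.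

For $X\in SL_2(\mathbb R)$ define $\theta(X)\in\mathbb R/2\pi\mathbb Z$ by $X=R_{\theta(X)}|X|$. For $\phi\in\mathbb R/2\pi\mathbb Z$ let $|\phi|$ be the absolute value of the representative in $(-\pi,\pi]$; it satisfies the triangle inequality, and $\|R_\phi-1\|=2|\sin(\phi/2)|\le|\phi|$.

\begin{lemma}\label{lem:angle}
Let $X\in SL_2(\mathbb R)$.
\begin{enumerate}
\item[(a)] $\theta(R_\phi X)=\phi+\theta(X)$, $\ \theta(X^{-1})=-\theta(X)$ and $\theta(SXS^{-1})=\theta(X)$.
\item[(b)] If $X=p+E$ with $p$ real, positive, $\det p=1$ and $\|E\|\le\frac12$, then $|\theta(X)|\le2\|E\|$.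
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $X=Vp$ with $V\in SO(2)$ and $p$ positive, then $X^{-1}=V^{-1}(Vp^{-1}V^{-1})$ and, since $SO(2)$ is commutative, $SXS^{-1}=V(SpS^{-1})$.

(b) Let $X=(x_{ik})$, $c=\cos\phi$, $s=\sin\phi$. The matrix $R_{-\phi}X$ is symmetric if and only if $s(x_{11}+x_{22})=c(x_{21}-x_{12})$, and its trace is $c(x_{11}+x_{22})+s(x_{21}-x_{12})$. For $\phi=\theta(X)$ it is symmetric with positive trace, so $(c,s)$ is a positive multiple of $(x_{11}+x_{22},\,x_{21}-x_{12})$. Now $\operatorname{tr}p\ge2$ gives $x_{11}+x_{22}\ge2-2\|E\|\ge1$, and the symmetry of $p$ gives $|x_{21}-x_{12}|\le2\|E\|$. Hence $|\phi|<\pi/2$ and $|\phi|\le|\tan\phi|\le2\|E\|$.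
\end{proof}

For $X,Y\in SL_2(\mathbb R)$ put
\[
\delta(X,Y)=d(X^*X,Y^*Y),\qquad\theta(X,Y)=\theta(XY^{-1}).
\]
Then $\delta$ is symmetric and satisfies the triangle inequality, and $\theta(Y,X)=-\theta(X,Y)$. Write $XY^{-1}=R_{\theta(X,Y)}\,p$ with $p$ positive. Then $p^2=(Y^{-1})^*X^*XY^{-1}$, so $\delta(X,Y)=d(p^2,1)$ by congruence invariance. The eigenvalues of $p$ are therefore $e^{\pm\delta(X,Y)/2}$, and
\begin{equation}\label{eq:p}
\|p^{\pm1}\|=e^{\delta(X,Y)/2},\qquad\|p^{\pm1}-1\|\le e^{\delta(X,Y)/2}-1 .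
\end{equation}
So $XY^{-1}$ is close to $1$ when both $\delta(X,Y)$ and $|\theta(X,Y)|$ are small. The next two lemmas say that relative angles are almost additive and almost constant in time.

\begin{lemma}\label{lem:add}
If $X,Y,Z\in SL_2(\mathbb R)$ and $\delta(X,Y)+\delta(Y,Z)\le\frac12$, then
\[
|\theta(X,Z)-\theta(X,Y)-\theta(Y,Z)|\le2\bigl(\delta(X,Y)+\delta(Y,Z)\bigr).
\]
\end{lemma}

\begin{proof}
Let $XY^{-1}=Vp$ and $YZ^{-1}=V'p'$ be the polar decompositions and $\delta,\delta'$ the two distances. Then $XZ^{-1}=VV'(p''p')$ with $p''=V'^{-1}pV'$, so the left side is $|\theta(p''p')|$. By \eqref{eq:p},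
\[
\|p''p'-1\|\le(e^{\delta/2}-1)e^{\delta'/2}+(e^{\delta'/2}-1)=e^{(\delta+\delta')/2}-1\le\delta+\delta'\le\tfrac12 ,
\]
and Lemma~\ref{lem:angle}(b) applies with the positive matrix $1$.
\end{proof}

\begin{lemma}\label{lem:stab}
Let $X,Y\in SL_2(\mathbb R)$, $X'=xX$, $Y'=yY$ with $x,y$ real, positive, of determinant $1$ and norm at most $e^t$. If $\delta(X,Y),\,\delta(X',Y')\le\kappa\le e^{-t}/4$, then $|\theta(X',Y')-\theta(X,Y)|\le4e^t\kappa$.
\end{lemma}

\begin{proof}
Let $XY^{-1}=Vp$ and $X'Y'^{-1}=V'p'$. From $V'p'y=xVp$ we get $p'yp^{-1}=(V'^{-1}V)(V^{-1}xV)$, and the last factor is positive. So $\theta(p'yp^{-1})=\theta(X,Y)-\theta(X',Y')$. By \eqref{eq:p},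
\[
\|p'yp^{-1}-y\|\le\|(p'-1)yp^{-1}\|+\|y(p^{-1}-1)\|\le e^t(e^{\kappa/2}-1)(e^{\kappa/2}+1)=e^t(e^\kappa-1)\le2e^t\kappa\le\tfrac12 ,
\]
and Lemma~\ref{lem:angle}(b) applies with the positive matrix $y$.
\end{proof}

\section{The flip lemma}\label{sec:flip}

\begin{lemma}[Flip lemma]\label{lem:flip}
Let $\lambda\in(0,1)$, let $y\ge1$, $w\ge2y+1$, $N\ge1$ be integers, and assume $\eta:=4tNe^{-2y^2/N}\le e^{-t}/10$. Let $a$ be a sequence in $SL_2(\mathbb R)$ with $\|a_j\|\le e^t$ for all $j$ and $a_j=D$ for $-w\le j<w$. Let $a'_0=DS$ and $a'_j=a_j$ for $j\ne0$. If $i+1\le-y$, $n\le N$ and $i+\lambda n\ge y$, then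
\[
\|a'^{(n)}_i-S^{-1}a_i^{(n)}S\|\le165\,e^{2t}N\eta .
\]
\end{lemma}

The conditions on $i$ and $n$ say that the walks from sites $i$ and $i+1$ start well to the left of the tip and are well to its right at time $n$. The condition $w\ge2y+1$ keeps the walk inside the window while it crosses the tip. The bound $n\le N$ limits both the fluctuations and the number of steps over which angle errors accumulate, and the bound on $\eta$ is what Lemmas~\ref{lem:add} and~\ref{lem:stab} require.

\begin{proof}
\emph{Gauge.} As in Example~\ref{ex:tip} let $O_j=S$ for $j\le0$, $O_j=1$ for $j\ge1$, and $\tilde a_j=O_{j+1}a'_jO_j^{-1}$. Then $\tilde a_j=Sa_jS^{-1}$ for $j<0$ and $\tilde a_j=a_j$ for $j\ge0$. As $i+1\le0$, Lemma~\ref{lem:basic}(iii) gives $a'^{(n)}_i=S^{-1}\tilde a_i^{(n)}S$, so we must bound $\|\tilde a_i^{(n)}-a_i^{(n)}\|$. Objects built from $\tilde a$ carry a tilde. We have $\tilde B_m=B_m$, $\tilde b_m=b_m$ for $m\ge0$, and $\tilde B_m=SB_mS^{-1}$, $\tilde b_m=Sb_mS^{-1}$ for $m\le0$. By Lemma~\ref{lem:frames} it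 is enough to show that $\tilde G_n(j)G_n(j)^{-1}$ is close to $1$ for $j=i$ and $j=i+1$.

\emph{Plan.} Fix $j\in\{i,i+1\}$. For $0\le l\le n$ write $G_l=G_l(j)$, $\tilde G_l=\tilde G_l(j)$, and let $\zeta_l=j+\xi_l$ be the walk, with mean $c_l=j+\lambda l$. While the walk is left of $0$, the frame $\tilde G$ follows $SGS^{-1}$; when it is right of $0$, it follows $G$ up to a rotation. In between it is close to neither, and this is where the window is used: there $G$ and $\tilde G$ follow, up to rotations, explicit diagonal models, and these carry the angle across. Put $x_l=\mathbb E|\zeta_l|$ and consider six families $F_l$, each with a sequence $(\beta_m)$ of positive matrices: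
\[
\begin{array}{c|cccccc}
F_l&G_l&\tilde G_l&\hat G_l=SG_lS^{-1}&H_l=D^{c_l}&\tilde H_l=D^{x_l}&\hat H_l=D^{-c_l}\\[2pt]\hline
\beta_m&b_m&\tilde b_m&Sb_mS^{-1}&D^{2m}&D^{2|m|}&D^{-2m}
\end{array}
\]
Note $\hat H_l=SH_lS^{-1}$. Each family has three properties.
\begin{enumerate}
\item[(1)] $F_{l+1}=f_lF_l$ with $f_l$ real, positive, of determinant $1$ and norm at most $e^t$. The factors are $|a_j^{(l)}|^\lambda$, $|\tilde a_j^{(l)}|^\lambda$, $S|a_j^{(l)}|^\lambda S^{-1}$, $D^\lambda$, $D^{x_{l+1}-x_l}$, $D^{-\lambda}$, and $|x_{l+1}-x_l|\le\mathbb E|\zeta_{l+1}-\zeta_l|=\lambda$.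
\item[(2)] $F_l^*F_l$ is the iterated mean of $(\beta_m)$ at time $l$ and site $j$. This is Lemma~\ref{lem:frames} for $G,\tilde G$, congruence invariance for $\hat G$, and the formula after \eqref{eq:walk} for the diagonal families.
\item[(3)] $d(\beta_m,1)\le2t|m|$.
\end{enumerate}

\emph{Distances.} Since $-N<y-\lambda n\le j\le-y$ and $0\le\xi_l\le N$, we have $|\zeta_l|\le N$. If the sequences of two families $F,F'$ agree for $m$ in a set $\Lambda$, then (2), (3) and \eqref{eq:walk} give
\begin{equation}\label{eq:agree}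
\delta(F_l,F'_l)\le4tN\;\mathbb P(\zeta_l\notin\Lambda).
\end{equation}
Hoeffding's inequality (a sum of $l$ independent $[0,1]$-valued variables exceeds its mean by $s>0$ or more with probability at most $e^{-2s^2/l}$, and likewise below) shows that $\mathbb P(\zeta_l-c_l\ge y)$ and $\mathbb P(\zeta_l-c_l\le-y)$ are at most $e^{-2y^2/N}=\eta/(4tN)$ for $l\le N$. Let $l_1=\max\{l:c_l\le-y\}$ and $l_2=\min\{l:c_l\ge y\}$. They exist and $0\le l_1<l_2\le n$, since $c_0=j\le-y$ and $c_n\ge i+\lambda n\ge y$.
\begin{itemize}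
\item For $l\le l_1$: the pairs $(\tilde G,\hat G)$ and $(\tilde H,\hat H)$ agree for $m\le0$, and $\zeta_l>0$ forces $\zeta_l-c_l>y$. So $\delta(\tilde G_l,\hat G_l),\ \delta(\tilde H_l,\hat H_l)\le\eta$.
\item For $l\ge l_2$: the pairs $(\tilde G,G)$ and $(\tilde H,H)$ agree for $m\ge0$, and $\zeta_l<0$ forces $\zeta_l-c_l<-y$. So $\delta(\tilde G_l,G_l),\ \delta(\tilde H_l,H_l)\le\eta$.
\item For $l_1\le l\le l_2$: here $|c_l|<y+1$, because $c_{l_1+1}>-y$, $c_{l_2-1}<y$ and $\lambda<1$. For $|m|\le w$ we have $B_m=D^m$, so $b_m=D^{2m}$, $\tilde b_m=D^{2|m|}$, $Sb_mS^{-1}=D^{-2m}$: the pairs $(G,H)$, $(\tilde G,\tilde H)$, $(\hat G,\hat H)$ agree for $|m|\le w$. Since $|\zeta_l|>w$ forces $|\zeta_l-c_l|>w-y-1\ge y$, all three distances are at most $2\eta$.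
\end{itemize}

\emph{Angles.} As $2\eta\le e^{-t}/4$ and $5\eta\le\frac12$, Lemmas~\ref{lem:add} and~\ref{lem:stab} apply in each step below; every phase has at most $N$ time steps.

\emph{From $0$ to $l_1$.} Since $j\le0$, $\tilde G_0=SB_jS^{-1}=\hat G_0$. Lemma~\ref{lem:stab} with $\kappa=\eta$ gives $|\theta(\tilde G,\hat G)|\le4e^tN\eta$ at time $l_1$.

\emph{At $l_1$.} Apply Lemma~\ref{lem:add} to $(\tilde G,\hat G,\hat H)$, with error $2(\eta+2\eta)$, and then to $(\tilde G,\hat H,\tilde H)$, with error $2(3\eta+\eta)$. We have $\theta(\hat H,\tilde H)=0$ because $\hat H\tilde H^{-1}$ is positive, and $\theta(\hat G,\hat H)=\theta(SGH^{-1}S^{-1})=\theta(G,H)$ by Lemma~\ref{lem:angle}(a). This last equality is the point where the commutativity of $SO(2)$ enters: the angle $\theta(G,H)$ depends on the background and is unknown, but conjugation by $S$ does not change it. Hence $|\theta(\tilde G,\tilde H)-\theta(G,H)|\le4e^tN\eta+14\eta$ at time $l_1$.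

\emph{From $l_1$ to $l_2$.} Each of the two angles changes by at most $8e^tN\eta$ (Lemma~\ref{lem:stab} with $\kappa=2\eta$). So they differ by at most $20e^tN\eta+14\eta$ at time $l_2$.

\emph{At $l_2$.} Apply Lemma~\ref{lem:add} to $(\tilde G,\tilde H,H)$, with error $2(2\eta+\eta)$, and to $(\tilde G,H,G)$, with error $2(3\eta+2\eta)$. Here $\theta(\tilde H,H)=0$ and $\theta(H,G)=-\theta(G,H)$. Hence $|\theta(\tilde G,G)|\le20e^tN\eta+30\eta$ at time $l_2$.

\emph{From $l_2$ to $n$.} The angle $\theta(\tilde G,G)$ changes by at most $4e^tN\eta$.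

\emph{Conclusion.} For $j=i,i+1$ write $\tilde G_n(j)G_n(j)^{-1}=V_jp_j$. The angle of $V_j$ is at most $24e^tN\eta+30\eta\le54e^tN\eta$, and \eqref{eq:p} with $\delta\le\eta$ gives $\|p_j^{\pm1}\|\le e^{\eta/2}\le2$ and $\|p_j^{\pm1}-1\|\le\eta$. So $\|V_jp_j-1\|$ and $\|p_j^{-1}V_j^{-1}-1\|$ are at most $54e^tN\eta+\eta\le55e^tN\eta$. By Lemma~\ref{lem:frames}, $\tilde a_i^{(n)}=V_{i+1}p_{i+1}\,a_i^{(n)}\,p_i^{-1}V_i^{-1}$, and therefore
\[
\|\tilde a_i^{(n)}-a_i^{(n)}\|\le\|V_{i+1}p_{i+1}-1\|\,e^t\cdot2+e^t\,\|p_i^{-1}V_i^{-1}-1\|\le3e^t\cdot55e^tN\eta.\qedhere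
\]
\end{proof}

\section{Construction of the operator}\label{sec:constr}

\subsection{Periodic sequences}
We construct integers $N_0\mid N_1\mid\cdots$, sequences $A_k:\mathbb Z\to SL_2(\mathbb R)$ of period $N_k$ with $\|A_k(j)\|=e^t$, and numbers $\gamma_k$ such that the period products $M_k=A_k(N_k-1)\cdots A_k(0)$ satisfy
\begin{equation}\label{eq:expo}
\rho(M_k)\ge e^{N_k\gamma_k},\qquad t-t\sum_{l<k}2^{-l-2}\le\gamma_k\le t .
\end{equation}
In particular $\gamma_k\ge t/2$. Nothing in the construction depends on $\lambda$. Start with $N_0=1$, $A_0(j)=D$, $\gamma_0=t$.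

\medskip\noindent\emph{Parameters of step $k\to k+1$.} For an integer $r\ge1$ let $N=rN_k$, $y=\lceil N^{2/3}\rceil$, $\eta=4tNe^{-2y^2/N}$, and let $w$ be the least multiple of $N_k$ with $w\ge2y+1$. The exponent $2/3$ lies between $1/2$ and $1$: as $r\to\infty$, $w\le2y+1+N_k=O(N^{2/3})$ is small compared with $N$, while $N\eta\le4tN^2e^{-2N^{1/3}}\to0$. So we can fix $r$ such that
\begin{enumerate}
\item[(C1)] $(w+1)/N\le2^{-k-3}/N_k$, in particular $w\le N/4$;
\item[(C2)] $(2wt+1)/N\le2^{-k-2}t$;
\item[(C3)] $\eta\le e^{-t}/10$ and $165e^{2t}N\eta\le2^{-k}$;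
\item[(C4)] $\dfrac{N}{8(k+2)}-1\ge w+y+k+2+N_k$.
\end{enumerate}
Condition (C1) makes the changes rare, (C2) limits the loss of exponent, (C3) makes the flip lemma accurate, and (C4) leaves room for the pulse for every $\lambda\ge1/(k+2)$, which is why one operator serves all $\lambda$.

\medskip\noindent\emph{The new letters.} Let $h=2(N+w)$, $N_{k+1}=2h$, $c=N+w$, $c'=h+c$. The numbers $N,w,h,c,c'$ are multiples of $N_k$. For $0\le j<N_{k+1}$ put $A_{k+1}(j)=A_k(j)$ with the following changes (Figure~\ref{fig:period}), and extend periodically: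
\begin{itemize}
\item $A_{k+1}(j)=D$ on the windows $[c-w,c+w)$ and $[c'-w,c'+w)$, except for the tip $A_{k+1}(c)=DS$;
\item the letters at $c+w$ and $c'+w$ are multiplied on the right by the same rotation $R_\psi$, the letter at $h$ by $R_{\chi_1}$, and the letter at $0$ by $R_{\chi_2}$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm,font=\small]
\fill[gray!25] (2.5,0) rectangle (3.5,0.5);
\fill[gray!25] (8.5,0) rectangle (9.5,0.5);
\draw (0,0) rectangle (12,0.5);
\draw (2.5,0)--(2.5,0.5) (3.5,0)--(3.5,0.5) (6,0)--(6,0.5) (8.5,0)--(8.5,0.5) (9.5,0)--(9.5,0.5);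
\node at (1.25,0.25) {$A_k$}; \node at (4.75,0.25) {$A_k$};
\node at (7.25,0.25) {$A_k$}; \node at (10.75,0.25) {$A_k$};
\draw[very thick] (3,0)--(3,0.5);
\node[above] at (0,0.5) {$R_{\chi_2}$}; \node[above] at (2.9,0.5) {$S$}; \node[above] at (3.65,0.5) {$R_\psi$};
\node[above] at (6,0.5) {$R_{\chi_1}$}; \node[above] at (9.65,0.5) {$R_\psi$};
\node[below] at (0,0) {$0$}; \node[below] at (3,0) {$c$}; \node[below] at (6,0) {$h$};
\node[below] at (9,0) {$c'$}; \node[below] at (12,0) {$2h$};
\draw[very thick] (1.3,-0.15)--(2.1,-0.15); \node[below] at (1.7,-0.15) {$c+I$};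
\draw[very thick] (7.3,-0.15)--(8.1,-0.15); \node[below] at (7.7,-0.15) {$c'+I$};
\end{tikzpicture}
\caption{One period of $A_{k+1}$, not to scale. Each white block consists of $N$ letters of $A_k$, each gray window of $2w$ letters $D$. The rotations shown above the strip multiply single letters on the right. The two halves differ only by the tip $DS$ at $c$ and by the rotation of their first letters. The weights on the intervals $c+I$ and $c'+I$ are equal at early times and are nearly flips of each other after the pulse from $c$ has passed.}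
\label{fig:period}
\end{figure}

All letters still have norm $e^t$. Each half period consists of $N$ letters, a window, and $N$ letters, and each block of $N$ letters is $r$ full periods of $A_k$. So with $M=M_k$
\[
M_{k+1}=X'R_{\chi_1}XR_{\chi_2},\qquad X=M^rR_\psi WM^r,\quad X'=M^rR_\psi W'M^r,
\]
where $W=D^wSD^w=S$ and $W'=D^{2w}$ are the window products.

\medskip\noindent\emph{Choice of the angles.} For $Y,Z\in SL_2(\mathbb R)$ write $Y=R_{\alpha}\operatorname{diag}(\|Y\|,\|Y\|^{-1})R_{\alpha'}$ and $Z=R_{\beta}\operatorname{diag}(\|Z\|,\|Z\|^{-1})R_{\beta'}$. The $(1,1)$ entry of $R_\alpha^{-1}YR_\phi ZR_{\beta'}^{-1}$ gives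
\begin{equation}\label{eq:align}
\|YR_\phi Z\|\ge\|Y\|\,\|Z\|\,|\cos(\phi+\alpha'+\beta)| .
\end{equation}
The set of $\phi\in[0,2\pi)$ where this cosine has absolute value below $\frac12$ has measure $2\pi/3$. Two such sets do not cover the circle, so some $\psi$ is good for both pairs $(M^r,WM^r)$ and $(M^r,W'M^r)$. Since $\|W^{-1}\|,\|W'^{-1}\|\le e^{2wt}$, this gives $\|X\|,\|X'\|\ge\frac12\|M^r\|^2e^{-2wt}$. By \eqref{eq:align} we can choose $\chi_1$ with $\|X'R_{\chi_1}X\|=\|X'\|\|X\|$. To turn a norm into a spectral radius, write $X'R_{\chi_1}X=Vp$ with $V\in SO(2)$, $p$ positive, and let $R_{\chi_2}=V^{-1}$. Then $M_{k+1}=VpV^{-1}$ is positive and $\rho(M_{k+1})=\|X'\|\|X\|$. As $\|M^r\|\ge\rho(M)^r\ge e^{N\gamma_k}$,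
\[
\log\rho(M_{k+1})\ge4N\gamma_k-4wt-2\log2=:N_{k+1}\gamma_{k+1}.
\]
With $N_{k+1}=4(N+w)$, $0\le\gamma_k\le t$ and (C2),
\[
0\le\gamma_k-\gamma_{k+1}=\frac{w\gamma_k+wt+\frac12\log2}{N+w}\le\frac{2wt+1}{N}\le2^{-k-2}t ,
\]
which proves \eqref{eq:expo} for $k+1$. At most $4w+4$ letters per period were changed, so by (C1)
\begin{equation}\label{eq:rare}
\frac{\#\{0\le j<N_{k+1}:A_{k+1}(j)\ne A_k(j)\}}{N_{k+1}}\le\frac{w+1}{N}\le\frac{2^{-k-3}}{N_k}.
\end{equation}

\subsection{The algebra}\label{sub:alg}
Let $\Omega=\varprojlim\mathbb Z/N_k\mathbb Z$ be the compact group of sequences $\omega=(\omega_k)$ with $\omega_k\in\mathbb Z/N_k\mathbb Z$ and $\omega_{k+1}\equiv\omega_k\bmod N_k$. Let $\mu$ be its Haar probability measure and $\sigma(\omega)=\omega+1$ (an odometer), and let $\mathcal R=\mathcal R_\sigma$ be the algebra of Section~\ref{sub:cross}. The sets $C^k_j=\{\omega:\omega_k=j\}$ have measure $1/N_k$, generate the Borel $\sigma$-algebra, and satisfy $u1_{C^k_j}u^*=1_{C^k_{j+1}}$.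

\begin{lemma}\label{lem:hyper}
$\mathcal R$ is the weak closure of an increasing union of unital subalgebras $\mathcal A_k\cong M_{2N_k}(\mathbb C)$.
\end{lemma}

\begin{proof}
For $0\le i,j<N_k$ let $e^k_{ij}=u^{i-j}1_{C^k_j}=1_{C^k_i}u^{i-j}$. Then $(e^k_{ij})^*=e^k_{ji}$, and $e^k_{ij}e^k_{i'j'}=u^{i-j}1_{C^k_j}1_{C^k_{i'}}u^{i'-j'}$ is $e^k_{ij'}$ if $j=i'$ and $0$ otherwise; also $\sum_je^k_{jj}=1$. These matrix units commute with the constant functions in $M_2(\mathbb C)$, and together they span $\mathcal A_k\cong M_{N_k}(\mathbb C)\otimes M_2(\mathbb C)$. Since $C^k_j$ is the disjoint union of the $C^{k+1}_{j+qN_k}$, $0\le q<N_{k+1}/N_k$, we have $e^k_{ij}=\sum_qe^{k+1}_{i+qN_k,\,j+qN_k}$, so $\mathcal A_k\subset\mathcal A_{k+1}$. Every $F\in L^\infty(\Omega;M_2(\mathbb C))$ is the bounded $L^2$-limit of its averages over the sets $C^k_j$, which lie in $\mathcal A_k$. Finally $\sum_{j<N_k-1}e^k_{j+1,j}=u(1-1_{C^k_{N_k-1}})$ tends to $u$ in $\|\cdot\|_2$, because $N_k\to\infty$. Bounded $\|\cdot\|_2$-limits are strong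 limits.
\end{proof}

\subsection{The operator}
View $A_k$ as the function $\omega\mapsto A_k(\omega_k)$ on $\Omega$ and let $E_k=\{A_{k+1}\ne A_k\}$. By \eqref{eq:rare}, $\mu(E_k)\le2^{-k-3}/N_k$, so by the Borel--Cantelli lemma $A_k(\omega)$ is eventually constant for almost every $\omega$. The limit $A$ is measurable, with values in $SL_2(\mathbb R)$ and $\|A(\omega)\|=e^t$. Put
\[
T=uA,\qquad T_k=uA_k .
\]
Then $\|T\|=\|T^{-1}\|=e^t$, and by \eqref{eq:norm2} and \eqref{eq:shift}
\begin{equation}\label{eq:avg}
\|\Delta^n_\lambda(T_k)-\Delta^m_\lambda(T_k)\|_2^2=\frac1{N_k}\sum_{j=0}^{N_k-1}\|A_k^{(n)}(j)-A_k^{(m)}(j)\|_2^2 .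
\end{equation}

\begin{remark}
No single scale suffices. The unitary $u^{N_k}$ commutes with $\mathcal A_k$, and $u=\sum_{j<N_k-1}e^k_{j+1,j}+u^{N_k}e^k_{0,N_k-1}$. So $T_k$ lies in the von Neumann algebra generated by $\mathcal A_k$ and $u^{N_k}$, a matrix algebra over an abelian algebra, and $\Delta^n(T_k)$ converges for each $k$ by Theorem~\ref{thm:compl}(i). What fails is uniformity in $k$.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection{One scale}
Fix $\lambda\in(0,1)$ and $m\ge0$. Let $k\ge m$ satisfy $\lambda\ge1/(k+2)$, and let $N,y,w,\eta,h,c,c'$ be the parameters of step $k\to k+1$. Put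
\[
s=\lfloor\lambda N/8\rfloor,\qquad n_k=\lceil4s/\lambda\rceil,\qquad I=[-2s,-s]\cap\mathbb Z .
\]

\begin{proposition}\label{prop:scale}
We have $m\le N$, $\ 4(k+2)\le n_k\le N$, $\ |I|/N_{k+1}\ge\lambda/40$, and
\begin{equation}\label{eq:scale}
\|\Delta_\lambda^{n_k}(T_{k+1})-\Delta_\lambda^m(T_{k+1})\|_2^2\ge\frac{|I|}{N_{k+1}}\Bigl(\tfrac23\sinh^2(t/2)-4^{-k}\Bigr).
\end{equation}
\end{proposition}

\begin{proof}
\emph{Positions.} By (C4), $s\ge\lambda N/8-1\ge w+y+k+2+N_k$, and $2s\le N/4$. Hence $m\le k\le N$, $4(k+2)\le4s\le n_k\le N/2+1\le N$, and $|I|=s+1$ is at least $\lambda N/8$ and at least $N_k$. As $N_{k+1}=4(N+w)\le5N$ by (C1), $|I|/N_{k+1}\ge\lambda/40$. For $i\in I$ we have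
\begin{gather*}
i+1\le-s+1\le-y,\qquad i+\lambda n_k\ge-2s+4s\ge y,\qquad i\ge-N/4\ge-w-N+1,\\
i+m\le-s+k\le-w-1,\qquad i+n_k\le-s+N/2+1\le w+N-1 .
\end{gather*}

\emph{Time $m$.} The positions $c+j$ and $c'+j$ with $-w-N+1\le j\le-w-1$ are $1,\dots,N-1$ and $h+1,\dots,h+N-1$. There $A_{k+1}$ agrees with $A_k$, and $c,c'$ are multiples of $N_k$. By locality, for $i\in I$,
\[
A_{k+1}^{(m)}(c+i)=A_{k+1}^{(m)}(c'+i)=A_k^{(m)}(i)=:X_i .
\]

\emph{Time $n_k$.} Let $P_i=A_{k+1}^{(n_k)}(c+i)$ and $Z_i=A_{k+1}^{(n_k)}(c'+i)$. Put $a_j=A_{k+1}(c'+j)$ for $j\in\mathbb Z$, so that $a_j=D$ for $-w\le j<w$, and let $a'$ be as in Lemma~\ref{lem:flip}. For $-w-N+1\le j\le w+N-1$ the positions $c+j$ and $c'+j$ run through $1,\dots,h-1$ and $h+1,\dots,2h-1$, where the two halves differ only by the tip; this is where we need the same $\psi$ in both. So $a'_j=A_{k+1}(c+j)$ in this range, which contains $[i,i+n_k]$, and by locality $P_i=a'^{(n_k)}_i$. Lemma~\ref{lem:flip} and (C3) give $\|P_i-S^{-1}Z_iS\|\le2^{-k}$.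

\emph{One of the two weights has moved.} By Lemma~\ref{lem:size} and the triangle inequality through $S^{-1}Z_iS$ and $P_i$,
\[
2\sinh(\log\|X_i\|)=\|S^{-1}X_iS-X_i\|_2\le\|Z_i-X_i\|_2+2^{-k}+\|P_i-X_i\|_2 .
\]
Squaring and using $(p+q+\varepsilon)^2\le3(p^2+q^2+\varepsilon^2)$, we get
\begin{equation}\label{eq:two}
\|Z_i-X_i\|_2^2+\|P_i-X_i\|_2^2\ge\tfrac43\sinh^2(\log\|X_i\|)-4^{-k}.
\end{equation}

\emph{The weights $X_i$ are far from rotations on average.} By Lemma~\ref{lem:lyap}, \eqref{eq:expo} and periodicity, the average of $\log\|X_i\|\ge0$ over any $N_k$ consecutive sites is at least $\gamma_k\ge t/2$. The function $\sinh^2x=\frac12(\cosh2x-1)$ is convex, and increasing on $[0,\infty)$, so by Jensen's inequality the average of $\sinh^2(\log\|X_i\|)$ over such a period is at least $\sinh^2(t/2)$. Since $|I|\ge N_k$, the interval $I$ contains $\lfloor|I|/N_k\rfloor\geq 1$ disjoint periods, which cover at least half of it. Thus $\sum_{i\in I}\sinh^2(\log\|X_i\|)\ge\frac12|I|\sinh^2(t/2)$.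

The sets $c+I\subset[1,h-1]$ and $c'+I\subset[h+1,2h-1]$ are disjoint parts of one period of $A_{k+1}$. Summing \eqref{eq:two} over $I$ and using \eqref{eq:avg} gives \eqref{eq:scale}.
\end{proof}

\subsection{From $T_{k+1}$ to $T$}
Up to time $N$ the later scales are almost invisible. Indeed, let $n\le N$. For almost every $\omega$, locality gives $A^{(n)}(\omega)=A_{k+1}^{(n)}(\omega)$ unless $\sigma^j\omega\in\bigcup_{l\ge k+1}E_l$ for some $0\le j\le n$. Since $N_l\ge N_{k+1}\ge N+1$ for $l\ge k+1$, the exceptional set has measure at most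
\[
(N+1)\sum_{l\ge k+1}\frac{2^{-l-3}}{N_l}\le2^{-k-3};
\]
this is the reason for the factor $1/N_k$ in (C1). All iterated weights have norm at most $e^t$, so $\|\Delta^n_\lambda(T)-\Delta^n_\lambda(T_{k+1})\|_2\le2e^t\,2^{-(k+3)/2}$. This holds for $n=m$ and $n=n_k$. For large $k$ the bracket in \eqref{eq:scale} is nonnegative, so $|I|/N_{k+1}$ may be replaced by $\lambda/40$. Letting $k\to\infty$,
\[
\liminf_{k\to\infty}\|\Delta_\lambda^{n_k}(T)-\Delta_\lambda^m(T)\|_2^2\ge\frac{\lambda}{40}\cdot\frac23\sinh^2(t/2)=\frac\lambda{60}\sinh^2(t/2).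
\]
As $n_k\to\infty$, the inequality of Theorem~\ref{thm:main} holds for $T\in\mathcal R$.

\subsection{Embedding into an arbitrary $\mathrm{II}_1$ algebra}
A von Neumann algebra is of type $\mathrm{II}_1$ if it is finite and has no nonzero abelian projection (a projection $e$ with $e\mathcal Pe$ commutative). We recall two textbook facts. In a von Neumann algebra $\mathcal P$ of type $\mathrm{II}_1$ the unit is, for every $q\ge1$, a sum of $q$ mutually orthogonal equivalent projections; if $e$ is one of them, then $\mathcal P\cong M_q(\mathbb C)\otimes e\mathcal Pe$ and $e\mathcal Pe$ is of type $\mathrm{II}_1$. Two unital $*$-homomorphisms $M_a(\mathbb C)\to M_b(\mathbb C)$ are conjugate by a unitary of $M_b(\mathbb C)$.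

\begin{lemma}\label{lem:embed}
Let $\mathcal P$ be a von Neumann algebra of type $\mathrm{II}_1$ with a faithful normal tracial state. Then there is a unital trace-preserving $*$-isomorphism of $\mathcal R$ onto a von Neumann subalgebra of $\mathcal P$.
\end{lemma}

\begin{proof}
Apply the first fact with $q=2N_0$, then to the second tensor factor with $q=N_1/N_0$, and so on. This yields unital subalgebras $\mathcal B_0\subset\mathcal B_1\subset\cdots$ of $\mathcal P$ with $\mathcal B_k\cong M_{2N_k}(\mathbb C)$. Given an isomorphism $\varphi_k:\mathcal A_k\to\mathcal B_k$, take any isomorphism $\mathcal A_{k+1}\to\mathcal B_{k+1}$ and conjugate it by a unitary of $\mathcal B_{k+1}$ so that it extends $\varphi_k$. In this way $\bigcup_k\mathcal A_k$ and $\bigcup_k\mathcal B_k$ are identified with one $*$-algebra $\mathcal A$, and their traces agree because each matrix algebra has only one tracial state. Let $\bar{\mathcal B}$ be the weak closure of $\bigcup_k\mathcal B_k$ in $\mathcal P$. It acts on the closure of $\bigcup_k\mathcal B_k$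 in $L^2(\mathcal P)$, which is the GNS space of $\mathcal A$ for its trace. This representation is normal, it is faithful because $x$ applied to the vector $1$ has norm $\|x\|_2$, and the trace is the vector state of $1$. So $\bar{\mathcal B}$ is isomorphic, preserving the trace, to the von Neumann algebra generated by $\mathcal A$ in its GNS representation. By Lemma~\ref{lem:hyper} the same argument applies to $\mathcal R$.
\end{proof}

A unital injective $*$-homomorphism is isometric and preserves $|T|^c$ and $U=T|T|^{-1}$ for invertible $T$, hence commutes with $\Delta_\lambda$. With $\mathcal P=\mathcal M$, Lemma~\ref{lem:embed} carries $T$ and the inequality into any $\mathrm{II}_1$ factor. If the iterates were $\|\cdot\|_2$-Cauchy, the left side of the inequality would tend to $0$ as $m\to\infty$. Finally, the spectrum of $|T|$ lies in $[e^{-t},e^t]$, so $\|T-U\|=\||T|-1\|\le e^t-1$ with $U$ unitary. This proves Theorem~\ref{thm:main}. \qed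

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:compl}

We use that $\Delta$ respects orthogonal sums: if $p$ is a projection, $T_1=pT_1p$ and $T_2=(1-p)T_2(1-p)$, then the polar decomposition of $T_1+T_2$ is the sum of those of $T_1$ and $T_2$, so $\Delta^n(T_1+T_2)=\Delta^n(T_1)+\Delta^n(T_2)$ with each summand in its corner. Compressing by $p$, which does not increase $\|\cdot\|_2$, shows that $\Delta^n(T_1+T_2)$ cannot converge in $\|\cdot\|_2$ unless $\Delta^n(T_1)$ does.

\subsection*{Part (i)}
A finite von Neumann algebra $\mathcal N$ has a central projection $z$ such that $z\mathcal N$ is of type $\mathrm{II}_1$ (or zero) and $(1-z)\mathcal N$ is of type I; a finite algebra of type I is a direct sum $\bigoplus_{d\ge1}M_d(\mathcal Z_d)$ with $\mathcal Z_d$ abelian.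

Let $\mathcal N$ be of type I with faithful normal tracial state $\tau$. The restriction of $\tau$ to the central summand $\mathcal Z_d$ identifies it with $L^\infty(\Omega_d,\mu_d)$, where $\sum_d\mu_d(\Omega_d)=1$. A trace on $M_d(\mathcal Z_d)$ is determined by its values on the center, so $\tau(F)=\sum_d\int\frac1d\operatorname{tr}F\,d\mu_d$. The transform is computed pointwise almost everywhere: $|T|^{1/2}$ and $(|T|+\epsilon)^{-1}$ are norm limits of polynomials in $T^*T$, and
\[
\bigl\|\Delta(T)-|T|^{1/2}T(|T|+\epsilon)^{-1}|T|^{1/2}\bigr\|\le\|T\|^{1/2}\sup_{x\ge0}\frac{\epsilon x^{1/2}}{x+\epsilon}=\tfrac12\|T\|^{1/2}\epsilon^{1/2},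
\]
both for $T$ and for its values. By fact (c), $\Delta^n(T)(\omega)$ converges for almost every $\omega$. The limit is measurable and bounded by $\|T\|$, so it defines an element of $\mathcal N$, and dominated convergence gives convergence in $\|\cdot\|_2$.

If $\mathcal N$ is not of type I, then $z\ne0$ and $\tau(z)^{-1}\tau$ is a faithful normal tracial state on $z\mathcal N$. By Lemma~\ref{lem:embed}, $z\mathcal N$ contains a unital trace-preserving copy of $\mathcal R$, and with it the operator $T$ of Section~\ref{sec:constr}. On $z\mathcal N$ the two norms $\|\cdot\|_2$ differ by the factor $\tau(z)^{1/2}$, so the iterates of $T\oplus0\in\mathcal N$ do not converge.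

\subsection*{Part (ii)}
In a $\mathrm{II}_1$ factor the traces of projections fill $[0,1]$, and $p\mathcal Mp$ is a $\mathrm{II}_1$ factor for every projection $p\ne0$. Choose $p$ with $0<\tau(p)<\min\{1,(\varepsilon/(4\|T_0\|))^2\}$. By Theorem~\ref{thm:main} and the homogeneity $\Delta(\alpha T)=\alpha\Delta(T)$ for $\alpha>0$, there is $T_1\in p\mathcal Mp$ with $\|T_1\|\le\|T_0\|$ whose iterates do not converge in $\|\cdot\|_2$. Put $T=(1-p)T_0(1-p)+T_1$. This is an orthogonal sum, so $\|T\|\le\|T_0\|$ and $\Delta^n(T)$ does not converge. Finally $T-T_0=T_1-pT_0-(1-p)T_0p$. Each of the three terms has a factor $p$ on one side and norm at most $\|T_0\|$, and $\|xp\|_2,\|px\|_2\le\|x\|\,\tau(p)^{1/2}$. Hence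
\[
\|T-T_0\|_2\le3\|T_0\|\,\tau(p)^{1/2}<\varepsilon .
\]
This proves Theorem~\ref{thm:compl}. \qed

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Iterated Aluthge Transforms: A Brief Survey},
\texttt{https://\allowbreak ri.conicet.gov.ar/\allowbreak bitstream/\allowbreak handle/\allowbreak 11336/\allowbreak 95310/\allowbreak CONICET\_Digital\_Nro.\allowbreak 4329f340-\allowbreak 2d9a-\allowbreak 483e-\allowbreak aa80-\allowbreak 27ffc9aa00ab\_D.pdf?\allowbreak sequence=5\&\allowbreak isAllowed=y}

\end{thebibliography}
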